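\title{Infinite rank of the diagonal does not imply Dieudonn\'e completeness}

\begin{abstract}
We construct in ZFC a Tychonoff space that is not Dieudonn\'e complete although its diagonal has infinite rank; a single sequence of open covers witnesses a rank $k$-diagonal for every $k$. The space is a zero-dimensional, locally metrizable, metacompact Moore space of cardinality $\mathfrak c^+$, and every continuous map from it to a metrizable space is constant on a set of cardinality $\mathfrak c^+$. It is built from a decreasing sequence of graphs in which any two vertices drift arbitrarily far apart while any two large sets of vertices remain joined by an edge. By contrast, every submetrizable Tychonoff space is Dieudonn\'e complete.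
\end{abstract}

\section{The rank of the diagonal and the problem}\label{sec:intro}

For a cover $\gamma$ of a space $X$ and $A\subseteq X$, let $\operatorname{St}(A,\gamma)=\bigcup\{U\in\gamma: U\cap A\neq\emptyset\}$. Put $\operatorname{St}^1(p,\gamma)=\operatorname{St}(\{p\},\gamma)$ and $\operatorname{St}^{k+1}(p,\gamma)=\operatorname{St}(\operatorname{St}^k(p,\gamma),\gamma)$. By induction on $k$,
\begin{equation}\label{eq:chain}
q\in \operatorname{St}^k(p,\gamma)\iff
\begin{array}{l}\text{there are } W_1,\dots,W_k\in\gamma \text{ with } p\in W_1,\ q\in W_k\\ \text{and } W_i\cap W_{i+1}\ne\emptyset \text{ for } 1\le i<k.\end{array}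
\end{equation}
In particular the relation $q\in \operatorname{St}^k(p,\gamma)$ is symmetric in $p$ and $q$.

For an integer $k\ge1$, a space $X$ has a \emph{rank $k$-diagonal} if there is a sequence $\{\gamma_n\}$ of open covers of $X$ such that $\bigcap_n\operatorname{St}^k(p,\gamma_n)=\{p\}$ for every $p\in X$; that is, for distinct $p,q$ some $\gamma_n$ contains no chain of $k$ links from $p$ to $q$. Since $\operatorname{St}^k(p,\gamma)\subseteq\operatorname{St}^{k+1}(p,\gamma)$, a rank $(k+1)$-diagonal is a rank $k$-diagonal. The \emph{rank of the diagonal} of $X$ is the supremum of all $k$ for which $X$ has a rank $k$-diagonal; it is infinite if $X$ has a rank $k$-diagonal for every $k$.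

The rank measures how well countably many open covers imitate a metric. Call $X$ \emph{submetrizable} if it carries a continuous metric $\rho$, that is, a metric whose topology is contained in that of $X$. If $\gamma_n$ is the cover by open $\rho$-balls of radius $1/n$, then by \eqref{eq:chain} and the triangle inequality $\operatorname{St}^k(p,\gamma_n)$ lies in the ball of radius $2k/n$ about $p$. So the diagonal of a submetrizable space has infinite rank, and one sequence of covers serves all $k$.

A Tychonoff space is \emph{Dieudonn\'e complete} if it is complete with respect to the largest uniformity that generates its topology. At the top of the scale this property holds.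

\begin{proposition}\label{prop:submetr}
Every submetrizable Tychonoff space is Dieudonn\'e complete.
\end{proposition}

Near the bottom of the scale it fails. Recall the Mr\'owka space $\Psi=\omega\cup\mathcal A$, where $\mathcal A$ is an infinite maximal family of infinite subsets of $\omega$ with pairwise finite intersections; the points of $\omega$ are isolated and $A\in\mathcal A$ has the basic neighborhoods $\{A\}\cup(A\setminus n)$, where $n=\{0,\dots,n-1\}$. Let $\gamma_n$ consist of the sets $\{A\}\cup(A\setminus n)$ and the singletons $\{j\}$, $j\in\omega$. For $n>j$ the only member of $\gamma_n$ containing $j$ is $\{j\}$, and for $A\neq B$ a chain of two links from $A$ to $B$ requires $(A\setminus n)\cap(B\setminus n)\neq\emptyset$, which fails for large $n$. So $\Psi$ has a rank $2$-diagonal. It is known that $\Psi$ is not Dieudonn\'e complete: it is pseudocompact and not compact, and every pseudocompact Dieudonn\'e complete space is compact.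

The following problem, posed in \cite{CMUC}, asks where between these two cases completeness sets in.

\medskip
\noindent\textbf{Problem.} \emph{Must a Tychonoff space be Dieudonn\'e complete if} (a) \emph{it has a rank $3$-diagonal,} (b) \emph{it has a rank $5$-diagonal,} (c) \emph{its diagonal has infinite rank?}
\medskip

As $k$ grows, a rank $k$-diagonal captures more of the triangle inequality, and one might guess that at some finite rank, or at the latest at infinite rank, the covers yield enough continuous pseudometrics to imitate the proof of Proposition~\ref{prop:submetr}. But the definition imposes no relation between one cover and the next, and the index $n$ that separates $p$ from $q$ may depend on the pair in an arbitrary way. This leaves enough room for a counterexample: all three answers are no.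

\begin{theorem}\label{thm:main}
There is, in ZFC, a Tychonoff space $X$ with one sequence $\{\gamma_n:n\ge1\}$ of open covers such that for all distinct $p,q\in X$ and all $k\ge1$ there is $n_0$ with $q\notin\operatorname{St}^k(p,\gamma_n)$ for all $n\ge n_0$, and $X$ is not Dieudonn\'e complete. In particular the diagonal of $X$ has infinite rank, and $X$ has a rank $3$-diagonal and a rank $5$-diagonal.
\end{theorem}

By Proposition~\ref{prop:submetr}, infinite rank cannot be strengthened here to submetrizability. To describe the example further, recall that a space is \emph{zero-dimensional} if it has a base of clopen sets, \emph{metacompact} if every open cover has an open refinement in which each point lies in finitely many members, and a \emph{Moore space} if it is regular and has a \emph{development}, a sequence $\{\gamma_n\}$ of open covers such that the sets $\operatorname{St}^1(p,\gamma_n)$ form a neighborhood base at each point $p$.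

\begin{theorem}\label{thm:more}
The space $X$ of Theorem~\ref{thm:main} can be taken to be a zero-dimensional, locally metrizable, metacompact Moore space of cardinality $\mathfrak c^+$, the union of a closed discrete and an open discrete subspace, such that every continuous map from $X$ to a metrizable space is constant on a set of cardinality $\mathfrak c^+$.
\end{theorem}

Section~\ref{sec:unif} restates completeness in terms of pseudometrics and proves Proposition~\ref{prop:submetr}. Sections~\ref{sec:space} and~\ref{sec:filter} reduce both theorems to a statement about graphs, Proposition~\ref{prop:graphs}, which is proved in Sections~\ref{sec:oneblock}--\ref{sec:ideal}.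

Throughout, $\kappa=\mathfrak c^+$. A \emph{$\sigma$-ideal} on a set $S$ is a nonempty family $J$ of subsets of $S$ closed under subsets and countable unions; subsets of $S$ outside $J$ are \emph{$J$-positive}. Filters are proper, and a filter is \emph{countably complete} if it is closed under countable intersections. A \emph{graph} on a set $D$ is a set of two-element subsets of $D$, and the \emph{distance} of two vertices is the least length of a walk between them, or $\infty$ if there is none.

\section{Cauchy filters and the submetrizable case}\label{sec:unif}

Let $Y$ be a Tychonoff space. A pseudometric $d$ on $Y$ is \emph{continuous} if it is continuous as a function on $Y\times Y$. Every entourage of the largest uniformity compatible with the topology of $Y$ contains a set $\{(p,q):d(p,q)<\varepsilon\}$ with $d$ a continuous pseudometric and $\varepsilon>0$ \cite[Ch.~8]{Eng}. Conversely, these sets form a base of a uniformity, which generates the topology because $Y$ is Tychonoff and $|g(p)-g(q)|$ is a continuous pseudometric for each continuous $g:Y\to\mathbb R$; so they all belong to the largest uniformity. Call a filter on $Y$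 \emph{Cauchy} if for every continuous pseudometric $d$ and every $\varepsilon>0$ it has a member of $d$-diameter less than $\varepsilon$. Then
\begin{quote}
$Y$ is Dieudonn\'e complete if and only if every Cauchy filter on $Y$ converges.
\end{quote}
We also use that metrizable spaces are Dieudonn\'e complete \cite[\S8.5]{Eng}.

\begin{proof}[Proof of Proposition~\ref{prop:submetr}]
Let $\rho$ be a continuous metric on the Tychonoff space $Y$ and let $\mathcal F$ be a Cauchy filter on $Y$. A pseudometric that is continuous on the metrizable space $(Y,\rho)$ is continuous on $Y$, so $\mathcal F$ is a Cauchy filter on $(Y,\rho)$ and converges in $(Y,\rho)$ to some point $x$. The difficulty is that the topology of $Y$ may be finer. Suppose that $\mathcal F$ does not converge to $x$ in $Y$. Take an open $U\ni x$ with $U\notin\mathcal F$ and a continuous $g:Y\to[0,1]$ with $g(x)=0$ and $g=1$ off $U$. Since $\mathcal F$ has members of arbitrarily small diameter for $|g(y)-g(z)|$, the function $g$ has a limit $c\in[0,1]$ along $\mathcal F$. If $c<1$, then $\{y:g(y)<1\}\in\mathcal F$, and this set is contained in $U$, so $U\in\mathcal F$; hence $c=1$.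

The continuous function $h(y)=\rho(x,y)+1-g(y)$ is positive on $Y$, because $h(x)=1$ and $\rho(x,y)>0$ for $y\neq x$, and it tends to $0$ along $\mathcal F$. On the other hand $|1/h(y)-1/h(z)|$ is a continuous pseudometric, so $1/h\le M$ on some member of $\mathcal F$ for some $M>0$. That member is disjoint from $\{y:h(y)<1/M\}\in\mathcal F$, a contradiction.
\end{proof}

That $\rho$ is a metric, not merely a pseudometric, was used to make $h$ positive. In our example continuous pseudometrics vanish on large sets.

\section{The space of a decreasing sequence of graphs}\label{sec:space}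

Like $\Psi$, our space consists of a closed discrete set $D$ and a set of isolated points through which the points of $D$ communicate. We let each isolated point serve exactly two points of $D$, so that it is an edge of a graph on $D$. Chains of open sets then become walks, and the problem becomes combinatorial.

\begin{proposition}\label{prop:graphs}
There are a set $D$ of cardinality $\kappa$, graphs $G_1\supseteq G_2\supseteq\cdots$ on $D$ with distances $d_1,d_2,\dots$, and a $\sigma$-ideal $J$ on $D$ such that:
\begin{itemize}
\item[(S)] for distinct $u,w\in D$ and $l\in\omega$ there is $m_0$ with $d_m(u,w)>l$ for all $m\ge m_0$;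
\item[(I)] $D\notin J$, and every $A\subseteq D$ with $|A|\le\mathfrak c$ is in $J$;
\item[(L)] if $A,B\subseteq D$ are $J$-positive and $m\ge1$, then $\{x,y\}\in G_m$ for some $x\in A$, $y\in B$.
\end{itemize}
\end{proposition}

\begin{remark}\label{rem:balls}
Separation (S) and linking (L) pull in opposite directions. Let $B_m^l(x)$ be the ball of radius $l$ about $x$ in $G_m$. If $B^l_m(x)\notin J$, then $D\setminus B_m^{l+1}(x)\in J$ by (L), since no edge of $G_m$ joins these two sets. If this happened for all $m$, then $D\setminus\{x\}=\bigcup_m (D\setminus B_m^{l+1}(x))$ would be in $J$, where the equality is (S); this contradicts (I). The balls decrease with $m$, so $B^l_m(x)\in J$ for all large $m$. Thus no single vertex has many neighbors in every $G_m$, or even many vertices within bounded distance, and yet any two positive sets are adjacent.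
\end{remark}

In this section and the next, fix $D$, $G_m$, $J$ as in Proposition~\ref{prop:graphs}. Let $E=G_1$ and let $X$ be the disjoint union $D\cup E$. By (S) with $l=1$, every $e\in E$ lies in only finitely many $G_m$; let $\lambda(e)=\max\{m:e\in G_m\}$. The points of $E$ are isolated, and $x\in D$ has the neighborhood base
\[
U_n(x)=\{x\}\cup\{e\in G_n:x\in e\},\qquad n\ge1 .
\]
The sets $U_n(x)$ decrease with $n$ and consist of $x$ and isolated points, so this defines a topology in which they are open. Note that $e\in U_n(x)$ if and only if $x\in e$ and $n\le \lambda(e)$, and that for distinct $x,y\in D$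
\begin{equation}\label{eq:meet}
U_k(y)\cap U_n(x)\neq\emptyset \iff \{x,y\}\in G_{\max(k,n)},
\end{equation}
because the only possible common point is the edge $\{x,y\}$. Let
\[
\gamma_n=\{\{e\}:e\in E\}\cup\{U_n(x):x\in D\}.
\]

\begin{lemma}\label{lem:top}
$X$ is a zero-dimensional $T_1$ space, hence Tychonoff. It is a locally metrizable, metacompact Moore space of cardinality $\kappa$, in which $D$ is closed discrete and $E$ is open discrete.
\end{lemma}

\begin{proof}
Each $\{e\}$ is closed, since $e\notin U_k(x)$ for $k>\lambda(e)$ and the other points of $E$ are isolated. Each $U_n(x)$ is closed: a point of $E$ outside it is isolated, and a point $y\in D\setminus\{x\}$ has $U_k(y)\cap U_n(x)=\emptyset$ for large $k$ by \eqref{eq:meet} and (S). So $X$ has a base of clopen sets, and $\{x\}=\bigcap_nU_n(x)$ is closed for $x\in D$. A zero-dimensional $T_1$ space is Tychonoff, since characteristic functions of clopen sets are continuous.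

The only member of $\gamma_n$ that contains $x\in D$ is $U_n(x)$, and for $n>\lambda(e)$ the only member that contains $e$ is $\{e\}$. So $\{\gamma_n\}$ is a development. On $U_1(x)$ put $f(x)=0$, $f(e)=1/\lambda(e)$, and $\rho(a,b)=\max(f(a),f(b))$ for $a\ne b$. This is a metric in which each $e$ is isolated and the closed ball of radius $1/k$ about $x$ is $U_k(x)$, so $U_1(x)$ is metrizable. Given an open cover of $X$, choose for each $x\in D$ a set $U_{n(x)}(x)$ contained in one of its members, and add $\{e\}$ for each $e$ not yet covered. In this refinement a point of $D$ lies in one member and an edge $\{x,y\}$ in at most two. Finally $E$ is open and discrete, $D=X\setminus E$ is closed, $U_1(x)\cap D=\{x\}$, and $|E|\le|D|=\kappa$.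
\end{proof}

\begin{lemma}\label{lem:rank}
For distinct $p,q\in X$ and $k\ge1$ we have $q\notin\operatorname{St}^k(p,\gamma_n)$ for all large $n$.
\end{lemma}

\begin{proof}
If $p=e\in E$ and $n>\lambda(e)$, then $\{e\}$ meets no other member of $\gamma_n$, so $\operatorname{St}^k(e,\gamma_n)=\{e\}$. The case $q\in E$ follows by symmetry. Let $p,q\in D$ and let $W_1,\dots,W_k\in\gamma_n$ be a chain as in \eqref{eq:chain}. Then $W_1=U_n(p)$ and $W_k=U_n(q)$. An intermediate member of the form $\{e\}$ can be deleted, because both of its neighbors in the chain contain $e$. What remains is a chain $U_n(x_1),\dots,U_n(x_r)$ with $x_1=p$, $x_r=q$, $r\le k$, and by \eqref{eq:meet} either $x_i=x_{i+1}$ or $\{x_i,x_{i+1}\}\in G_n$. Hence $d_n(p,q)\le k-1$, which fails for large $n$ by (S).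
\end{proof}

The proof shows that a rank $k$-diagonal needs (S) only for $l=k-1$.

\section{A Cauchy filter without a limit}\label{sec:filter}

Let $\mathcal F=\{F\subseteq X: D\setminus F\in J\}$. Since $J$ is a $\sigma$-ideal and $D\notin J$, this is a countably complete filter on $X$. We show that it is Cauchy. The subspace $D$ is discrete, but a pseudometric that is continuous on all of $X$ must make $x$ close to the edges in some $U_n(x)$, and each edge has a second endpoint.

\begin{lemma}\label{lem:close}
Let $d$ be a continuous pseudometric on $X$, let $A,B\subseteq D$ be $J$-positive and $\delta>0$. Then $d(x,y)<\delta$ for some $x\in A$, $y\in B$.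
\end{lemma}

\begin{proof}
For $x\in D$ choose $n(x)$ with $d(x,e)<\delta/2$ for all $e\in U_{n(x)}(x)$. The sets $A_m=\{x\in A:n(x)\le m\}$ increase to $A$ and the sets $B_m=\{y\in B:n(y)\le m\}$ increase to $B$. As $J$ is a $\sigma$-ideal, there is $m$ with $A_m,B_m\notin J$. By (L) there are $x\in A_m$, $y\in B_m$ with $e=\{x,y\}\in G_m$. Then $e\in U_{n(x)}(x)\cap U_{n(y)}(y)$, and $d(x,y)\le d(x,e)+d(e,y)<\delta$.
\end{proof}

So no two positive sets are at positive distance. To make $\mathcal F$ Cauchy we need one positive set of small diameter, and this does not follow formally: if $J$ were the ideal dual to a nonprincipal countably complete ultrafilter on some set and $d$ the discrete metric, then any two positive sets would intersect, while all sets of diameter less than $1$ would be in $J$. The bound $|D|\le\mathfrak c^+$ excludes this.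

\begin{lemma}[Ulam]\label{lem:ulam}
A countably complete ultrafilter $\mathcal U$ on a set $S$ with $|S|\le\mathfrak c^+$ is principal.
\end{lemma}

\begin{proof}
Suppose that no singleton is in $\mathcal U$. First let $S$ be the disjoint union of sets $S_i$, $i\in M$, where $M\subseteq 2^\omega$. For each $n$ there is $\theta(n)\in\{0,1\}$ with $\bigcup\{S_i:i(n)=\theta(n)\}\in\mathcal U$. The intersection of these sets over all $n$ is in $\mathcal U$, hence nonempty, and a point of it lies in an $S_i$ with $i=\theta$. So $\theta\in M$ and $S_\theta\in\mathcal U$. It follows that a union $W$ of at most $\mathfrak c$ sets outside $\mathcal U$ is outside $\mathcal U$: shrink the sets to make them disjoint with the same union and add $S\setminus W$; the member of this partition that lies in $\mathcal U$ must be $S\setminus W$. Applied to singletons, this shows that sets of cardinality at most $\mathfrak c$ are outside $\mathcal U$, so we may take $S=\mathfrak c^+$.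

For $\beta<\mathfrak c^+$ fix an injection $g_\beta:\beta\to\mathfrak c$. For each $\alpha$ the set $\{\beta:\beta>\alpha\}$ is in $\mathcal U$ and is the union of the $\mathfrak c$ sets $\{\beta>\alpha:g_\beta(\alpha)=\xi\}$, $\xi<\mathfrak c$. So one of them, say with $\xi=\xi(\alpha)$, is in $\mathcal U$. There are $\alpha\neq\alpha'$ with $\xi(\alpha)=\xi(\alpha')$. The two corresponding members of $\mathcal U$ are disjoint, since a common element $\beta$ would have $g_\beta(\alpha)=g_\beta(\alpha')$. This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:cauchy}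
For every continuous pseudometric $d$ on $X$ and every $\varepsilon>0$ there is $F\in\mathcal F$ with $F\subseteq D$ and $d$-diameter at most $4\varepsilon$.
\end{proposition}

\begin{proof}
We cut $D$ into small sets arranged in countably many uniformly separated families; Lemma~\ref{lem:close} then produces an ultrafilter on the index set of one family. Enumerate $D=\{x_\alpha:\alpha<\kappa\}$. For $y\in D$ let $\alpha(y)$ be the least $\alpha$ with $d(y,x_\alpha)<\varepsilon$, and for $n\geq1$ let
\[
V_{n,\alpha}=\{y\in D:\alpha(y)=\alpha,\ d(y,x_\alpha)\le\varepsilon-1/n\}.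
\]
These sets cover $D$ and have diameter at most $2\varepsilon$. If $y\in V_{n,\alpha}$, $y'\in V_{n,\alpha'}$ and $\alpha<\alpha'$, then $d(y',x_\alpha)\ge\varepsilon$ by minimality of $\alpha'$, so $d(y,y')\ge d(y',x_\alpha)-d(y,x_\alpha)\ge1/n$.

As $D\notin J$, there is $n$ with $\bigcup_\alpha V_{n,\alpha}\notin J$. For $T\subseteq\kappa$ put $V_T=\bigcup_{\alpha\in T}V_{n,\alpha}$, and let $\mathcal U=\{T\subseteq\kappa:V_T\notin J\}$. Points of $V_T$ and $V_{\kappa\setminus T}$ are at distance at least $1/n$, so by Lemma~\ref{lem:close} these sets are not both positive, and at least one is positive since their union is. Thus exactly one of $T$, $\kappa\setminus T$ is in $\mathcal U$. The family $\mathcal U$ is closed under supersets, and if $T_k\in\mathcal U$ for $k\in\omega$, then $V_{\kappa\setminus\bigcap_kT_k}=\bigcup_kV_{\kappa\setminus T_k}\in J$, so $\bigcap_kT_k\in\mathcal U$. Hence $\mathcal U$ is a countably complete ultrafilter on $\kappa$, and by Lemma~\ref{lem:ulam} some $V=V_{n,\alpha}$ is positive.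

By Lemma~\ref{lem:close} with $\delta=\varepsilon$, the set $\{y\in D:d(y,V)\ge\varepsilon\}$ is in $J$. So $F=\{y\in D:d(y,V)<\varepsilon\}$ is in $\mathcal F$, and its diameter is at most $\varepsilon+2\varepsilon+\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more} from Proposition~\ref{prop:graphs}]
By Lemmas~\ref{lem:top} and~\ref{lem:rank}, $X$ is Tychonoff and $\{\gamma_n\}$ has the required property. By Proposition~\ref{prop:cauchy}, $\mathcal F$ is a Cauchy filter. It does not converge to $e\in E$, since $D\setminus\{e\}=D\notin J$ gives $\{e\}\notin\mathcal F$. It does not converge to $x\in D$, since $D\setminus U_1(x)=D\setminus\{x\}$, which is not in $J$ because $\{x\}\in J$ and $D\notin J$. So $X$ is not Dieudonn\'e complete, and Theorem~\ref{thm:main} holds.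

After Lemma~\ref{lem:top}, only the last claim of Theorem~\ref{thm:more} remains. Let $\varphi:X\to(M,\rho)$ be continuous. Apply Proposition~\ref{prop:cauchy} to $d(p,q)=\rho(\varphi(p),\varphi(q))$ and $\varepsilon=1/n$ to get $F_n\in\mathcal F$, $F_n\subseteq D$, of $d$-diameter at most $4/n$. Then $F=\bigcap_nF_n\in\mathcal F$ and $\varphi$ is constant on $F$. Since $D\setminus F\in J$ and $D\notin J$, we have $F\notin J$, so $|F|>\mathfrak c$ by (I), and $|F|=\mathfrak c^+$.
\end{proof}

\section{Increasing sequences in $\mathfrak c^+$ and a first attempt}\label{sec:oneblock}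

We turn to Proposition~\ref{prop:graphs}. The cardinal $\kappa=\mathfrak c^+$ is regular and uncountable, so every $\omega$-sequence in $\kappa$ is bounded by some $\alpha<\kappa$; since $|\alpha|^\omega\le\mathfrak c^\omega=\mathfrak c$, this gives $\kappa^\omega=\kappa$.

Let $\Sigma$ be the set of strictly increasing sequences $z:\omega\to\kappa$, and note $\sup z<\kappa$. For a finite strictly increasing sequence $s$ in $\kappa$ let $[s]$ be the set of $z\in\Sigma$ that extend $s$; it is nonempty. Give $\kappa$ the discrete topology and $\Sigma\subseteq\kappa^\omega$ the product topology, with base $\{[s]\}$. The product $\kappa^\omega$ is completely metrizable and $\Sigma$ is closed in it, since a failure of monotonicity is visible at two coordinates. By the Baire category theorem no nonempty open subset of $\Sigma$ is meager, that is, a countable union of nowhere dense sets.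

Let $I$ be the family of all $C\subseteq\Sigma$ such that $\{z\in C:z(0)\ge\beta\}$ is meager in $\Sigma$ for some $\beta<\kappa$. As countable subsets of $\kappa$ are bounded, $I$ is a $\sigma$-ideal. It contains the meager sets and the sets $\{z:z(0)\le\beta\}$, and $\Sigma\notin I$ because $\{z:z(0)\ge\beta\}$ is nonempty and open. So an $I$-positive set has members that start as high as we like. It also has the following flexibility.

\begin{lemma}\label{lem:stem}
If $C\subseteq\Sigma$ is $I$-positive and $m\ge1$, there is a finite strictly increasing sequence $s$ of length at least $m$ such that for every $\xi$ with $\max s<\xi<\kappa$ some member of $C$ extends $s^\frown\xi$.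
\end{lemma}

\begin{proof}
$C$ is not meager, hence not nowhere dense, so it is dense in some $[s]$. This remains true when $s$ is lengthened, and $[s^\frown\xi]$ is a nonempty open subset of $[s]$.
\end{proof}

We call such an $s$ an \emph{$m$-stem for $C$}. The lemma lets us commit to a long initial part of a member of $C$, wait while something else is chosen, and then continue with any entry we like. This already gives the case $l=1$ of Proposition~\ref{prop:graphs}.

\begin{example}\label{ex:one}
For $x,y\in\Sigma$ write $x\Rightarrow_m y$ if $x(m-1)<y(0)<\sup x$, and let $\Gamma_m$ be the graph of pairs $\{x,y\}$ with $x\Rightarrow_m y$ or $y\Rightarrow_m x$. The graphs $\Gamma_m$ decrease. The intervals $(x(m-1),\sup x)$ decrease to the empty set, so every pair is nonadjacent for large $m$. Let $A,B\notin I$. Take an $m$-stem $p$ for $A$, then $y\in B$ with $y(0)>\max p$, then $x\in A$ extending $p^\frown\xi$ for some $\xi>y(0)$. Then $x\Rightarrow_m y$. So (L) holds with $J=I$, and (S) holds for $l=1$. It fails for $l=2$: if $y(0),y'(0)\ge\omega$, let $x$ begin with $0,1,\dots,m-1$ and continue above $y(0)$ and $y'(0)$. Then $x\Rightarrow_m y$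 and $x\Rightarrow_m y'$, so $y$ and $y'$ are at distance at most $2$ in every $\Gamma_m$.
\end{example}

The mechanism behind $l=1$ is \emph{trapping}: a neighbor of $x$ is caught in a late part of $x$, and the late parts shrink to nothing. It fails for longer walks because it is one-sided: $y$ exerts no control over $x$. For trapping to propagate along walks, each endpoint of an edge must lie in late gaps of the other. An $\omega$-sequence $y$ that fits in a gap of $x$ cannot have $x$ in one of its own gaps. So we let a vertex be a sequence of blocks from $\Sigma$, cut each block into two pieces, and interleave the pieces of the two endpoints.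

The cuts create a new leak. Consider a walk $u,z,w$. Each piece of $z$ is trapped by $u$, and each piece of $w$ lies in a gap of $z$; but if that gap is the very one at which $z$ was cut for its edge to $u$, the two ends of the gap are trapped in different places and nothing follows for $w$. We close the leak by \emph{coding}: the entry of $z$ just after a cut names the neighbor for which the cut was made. If the same cut serves $u$ and $w$, then $u$ and $w$ have the same name.

\section{Interleaved vertices and the separation property}\label{sec:walks}

The set $\Sigma^{<\omega}$ of finite sequences of elements of $\Sigma$ has cardinality at most $\kappa^\omega=\kappa$. Using a bijection of $\kappa$ with $\Sigma^{<\omega}\times\kappa$, fix a map $\operatorname{dec}:\kappa\to\Sigma^{<\omega}$ all of whose fibers have cardinality $\kappa$, hence are unbounded in $\kappa$.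

For $1\le K\le\omega$, a \emph{$K$-vertex} is a sequence $x=(x_i)_{i<K}$ of elements of $\Sigma$, its \emph{blocks}, with $\sup x_i<x_{i+1}(0)$ whenever $i+1<K$. For $T\le K$ let $x|T=(x_i)_{i<T}$. Let $D$ be the set of $\omega$-vertices.

\begin{definition}\label{def:arrow}
Let $x,y$ be $K$-vertices, $K<\omega$, and $m\ge1$. Write $x\to_m y$ if there are integers $a_0,\dots,a_{K-1}\ge m$, $b_0=0$ and $b_1,\dots,b_{K-1}\ge m$, the \emph{cuts} of $x$ and of $y$, such that
\begin{itemize}
\item[(A1)] $x_i(a_i-1)<y_i(b_i)$ for $0\le i\le K-1$;
\item[(A2)] $y_{i+1}(b_{i+1}-1)<x_i(a_i)$ for $0\le i\le K-2$;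
\item[(A3)] $\operatorname{dec}(x_i(a_i))=y|(i+1)$ for $0\le i\le K-2$;
\item[(A4)] $\operatorname{dec}(y_i(b_i))=x|i$ for $1\le i\le K-1$.
\end{itemize}
The vertices $x,y$ are \emph{$m$-adjacent} if $x\to_m y$ or $y\to_m x$.
\end{definition}

If $x\to_m y$, then $x|T\to_{m'}y|T$ for $1\le T\le K$ and $1\le m'\le m$, with the first $T$ cuts. Also $x_0(0)\le x_0(a_0-1)<y_0(0)$, so $x_0\neq y_0$ and $y\to_m x$ fails.

Fix cuts for $x\to_my$. The cut $a_i$ divides $x_i$ into two \emph{pieces}: the \emph{stem} $x_i^-$ of entries with index less than $a_i$ and the \emph{tail} $x_i^+$ of entries with index at least $a_i$. Likewise $b_i$ divides $y_i$ into $y_i^-$ and $y_i^+$. All pieces are nonempty except $y_0^-$. Write $P<Q$ if every member of $P$ is less than every member of $Q$. Condition (A1) says $x_i^-<y_i^+$, condition (A2) says $y_{i+1}^-<x_i^+$, and consecutive blocks of a vertex are ordered by $<$. Hence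
\begin{equation}\label{eq:order}
x_i^-<y_i^+<y_{i+1}^-<x_i^+<x_{i+1}^-<y_{i+1}^+\qquad(0\le i\le K-2);
\end{equation}
see Figure~\ref{fig:arrow}. Each code names only blocks that lie entirely below it, which is what makes the edge constructible from left to right.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.9]
\draw[->] (0,0) -- (12.4,0) node[right] {$\kappa$};
\node at (-0.4,1.6) {$x$};
\node at (-0.4,0.6) {$y$};
\draw[very thick] (0.2,1.6) -- node[above] {$x_0^-$} (1.2,1.6);
\draw[very thick] (1.5,0.6) -- node[above] {$y_0^+$} (2.7,0.6);
\draw[very thick] (2.9,0.6) -- node[above] {$y_1^-$} (3.9,0.6);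
\draw[very thick] (4.2,1.6) -- node[above] {$x_0^+$} (5.4,1.6);
\draw[very thick] (5.6,1.6) -- node[above] {$x_1^-$} (6.6,1.6);
\draw[very thick] (6.9,0.6) -- node[above] {$y_1^+$} (8.1,0.6);
\draw[very thick] (8.3,0.6) -- node[above] {$y_2^-$} (9.3,0.6);
\draw[very thick] (9.6,1.6) -- node[above] {$x_1^+$} (10.8,1.6);
\draw[very thick] (11.0,1.6) -- node[above] {$x_2^-$} (12.0,1.6);
\draw[dotted] (1.2,1.6) -- (4.2,1.6) (6.6,1.6) -- (9.6,1.6) (3.9,0.6) -- (6.9,0.6) (9.3,0.6) -- (12.0,0.6);
\fill (4.2,1.6) circle (2.5pt) (6.9,0.6) circle (2.5pt) (9.6,1.6) circle (2.5pt);
\end{tikzpicture}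
\caption{The positions in $\kappa$ of the stems $x_i^-,y_i^-$ and tails $x_i^+,y_i^+$ of the blocks of two vertices with $x\to_m y$. A dotted line is the gap at which a block is cut; it contains a tail and the next stem of the other vertex. The three dots are first entries of tails; from left to right they code $(y_0)$, $(x_0)$ and $(y_0,y_1)$.}
\label{fig:arrow}
\end{figure}

The next lemma states trapping and coding in a form that does not depend on the direction of the arrow. For $v\in\Sigma$ and $c\ge1$, the \emph{gap of $v$ at $c$} is the open interval $(v(c-1),v(c))$ of $\kappa$.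

\begin{lemma}\label{lem:gap}
Let $z,z'$ be $m$-adjacent $K$-vertices with fixed cuts, let $c_0,\dots,c_{K-1}$ be the cuts of $z$, and let $1\le i\le K-2$.
\begin{itemize}
\item[(a)] Each piece of $z'_i$ lies in the gap of $z_h$ at $c_h$ for some $h\in\{i-1,i,i+1\}$ with $c_h\ge m$. For the stem, $h\in\{i-1,i\}$.
\item[(b)] The sequence $\operatorname{dec}(z_i(c_i))$ begins with $z'|i$.
\end{itemize}
\end{lemma}

\begin{proof}
A set lies in the gap of $z_h$ at $c_h$ exactly when it lies between $z_h^-$ and $z_h^+$. Let $z\to_m z'$, so $x=z$, $y=z'$. By \eqref{eq:order} for $i-1$ we have $x_{i-1}^-<y_i^-<x_{i-1}^+$, and by \eqref{eq:order} for $i$ we have $x_i^-<y_i^+<x_i^+$; take $h=i-1$ for the stem and $h=i$ for the tail. All cuts of $x$ are at least $m$, and (b) follows from (A3). Now let $z'\to_m z$, so $x=z'$, $y=z$. By \eqref{eq:order} for $i-1$ we have $y_i^-<x_i^-<y_i^+$, and by \eqref{eq:order} for $i$ we have $y_{i+1}^-<x_i^+<y_{i+1}^+$; take $h=i$ for the stem and $h=i+1$ for the tail. Here $h\ge1$, so $c_h=b_h\ge m$, and (b) follows from (A4).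
\end{proof}

For a $K$-vertex $u$, $K<\omega$, the \emph{late part} of $u$ is
\[
L_m(u)=\bigcup_{h<K}\,[u_h(m-1),\sup u_h).
\]
We call the intervals in this union the \emph{components} of $L_m(u)$. A gap of $u_h$ at some $c\ge m$ lies in the component $[u_h(m-1),\sup u_h)$. The following observation links consecutive edges of a walk:
\begin{equation}\label{eq:same}
\begin{array}{l}\text{if } v\in\Sigma \text{ is cut into two pieces at } r, \text{ and } s\ge1,\ s\neq r,\\ \text{then } v(s-1) \text{ and } v(s) \text{ lie in the same piece.}\end{array}
\end{equation}
Indeed, $s<r$ puts both indices below $r$, and $s>r$ gives $s-1\ge r$.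

\begin{example}[walks of length two]\label{ex:two}
Let $t\ge1$, $K\ge t+3$, and let $u,z,w$ be $K$-vertices with $z$ $m$-adjacent to both $u$ and $w$. We claim that $u|t=w|t$ or $w_{t+1}(0)\in L_m(u)$. Let $r_h$ and $s_h$ be the cuts of $z$ for the edges to $u$ and to $w$. By Lemma~\ref{lem:gap}(a), the stem of $w_{t+1}$, which contains $w_{t+1}(0)$, lies in the gap of $z_h$ at $s_h$ for some $h\in\{t,t+1\}$; note $1\le h\le K-2$. If $s_h=r_h$, then by Lemma~\ref{lem:gap}(b) the sequence $\operatorname{dec}(z_h(s_h))$ begins both with $u|h$ and with $w|h$, so $u|t=w|t$. If $s_h\ne r_h$, then by \eqref{eq:same} both ends of the gap lie in one piece of $z_h$ for the edge to $u$. By Lemma~\ref{lem:gap}(a) that piece lies in one component of $L_m(u)$, and since a component is an interval, it contains the whole gap and with it $w_{t+1}(0)$.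
\end{example}

For longer walks the dichotomy is the same, with two costs. Trapping moves the block index by up to one at each step, so a walk of length $l$ needs a window of $2l+1$ blocks. A coincidence of cuts in the window identifies two vertices of the walk only below the window, so it shortens the walk by two at the price of discarding the window. Since $\binom{l+2}{2}-\binom{l}{2}=2l+1$, this accounts for the bound below.

\begin{lemma}[Walk Lemma]\label{lem:walk}
Let $m,t\ge1$, $l\ge0$ and $t+\binom{l+2}{2}\le K<\omega$. Let $u=z^0,z^1,\dots,z^l=w$ be $K$-vertices with $z^{j-1},z^{j}$ $m$-adjacent for $1\le j\le l$. Then $u|t=w|t$, or $w_i(0)\in L_m(u)$ for some $i<K$.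
\end{lemma}

\begin{proof}
Induction on $l$, for all $K$ at once. For $l=0$ we have $u=w$. Let $l\ge1$ and $T=K-2l-1$, so that $T\ge t+\binom l2\ge1$. Fix cuts for each step of the walk. Let $r^j_i$ be the cuts of $z^j$ for the step from $z^{j-1}$ (\emph{backward} cuts, $j\geq1$) and $s^j_i$ those for the step to $z^{j+1}$ (\emph{forward} cuts, $j<l$). Backward pieces of $z^j_i$ are those determined by $r^j_i$.

\emph{Case 1: $r^j_i=s^j_i$ for some $0<j<l$ and $T\le i\le K-2$.} Then $l\ge2$. By Lemma~\ref{lem:gap}(b), $\operatorname{dec}(z^j_i(s^j_i))$ begins with $z^{j-1}|i$ and with $z^{j+1}|i$, so $z^{j-1}|T=z^{j+1}|T$. Thus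
\[
z^0|T,\ \dots,\ z^{j-1}|T,\ z^{j+2}|T,\ \dots,\ z^l|T
\]
is a walk of length $l-2$ of $m$-adjacent $T$-vertices from $u|T$ to $w|T$. As $T\ge t+\binom{(l-2)+2}{2}$, the induction hypothesis applies, and $L_m(u|T)\subseteq L_m(u)$.

\emph{Case 2: $r^j_i\neq s^j_i$ for all $0<j<l$ and $T\le i\le K-2$.} We prove by induction on $j$, $1\le j\le l$:
\begin{itemize}
\item[$(H_j)$] for $T+j\le i\le K-1-j$, each backward piece of $z^j_i$ lies in one component of $L_m(u)$.
\end{itemize}
For $j=1$ we have $1\le i\le K-2$, and by Lemma~\ref{lem:gap}(a) each backward piece of $z^1_i$ lies in a gap of some $u_h$ at a cut that is at least $m$. Assume $(H_j)$ with $j<l$, and let $T+j+1\le i\le K-2-j$. By Lemma~\ref{lem:gap}(a), a backward piece $P$ of $z_i^{j+1}$ lies in the gap of $z^j_h$ at $s=s^j_h\ge m$ for some $h$ with $|h-i|\le1$, so $T+j\le h\le K-1-j\le K-2$. In Case~2, $s\neq r^j_h$, so by \eqref{eq:same} the ends $z^j_h(s-1)$ and $z^j_h(s)$ of the gap lie in one backward piece of $z^j_h$, and by $(H_j)$ in one component of $L_m(u)$. That component is an interval, so it contains $P$.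

Finally $T+l=K-1-l$, so $(H_l)$ applies to $i=T+l$, and $w_i(0)$, being in one of the backward pieces of $w_i$, lies in $L_m(u)$.
\end{proof}

For $m\ge1$ let $G_m$ be the set of pairs $\{x,y\}\subseteq D$ such that the $m$-vertices $x|m$ and $y|m$ are $m$-adjacent. By the remarks after Definition~\ref{def:arrow}, $G_m$ is a graph on $D$ and $G_{m+1}\subseteq G_m$. The number of blocks involved grows with $m$, so that the Walk Lemma becomes available for every $l$ and $t$; it stays finite for each $m$, so that an edge can be built in finitely many steps.

\begin{proposition}\label{prop:S}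
The graphs $G_m$ satisfy \emph{(S)}.
\end{proposition}

\begin{proof}
Let $u\ne w$ in $D$ and $l\in\omega$. Choose $t\ge1$ with $u|t\neq w|t$ and let $K=t+\binom{l+2}{2}$. For each $h<K$ the intervals $[u_h(m-1),\sup u_h)$ decrease with $m$ and have empty intersection. So there is $m_0\ge K$ such that for $m\ge m_0$ none of the finitely many ordinals $w_i(0)$, $i<K$, lies in $L_m(u|K)$. For such $m$, a walk of length $l'\le l$ in $G_m$ from $u$ to $w$ would truncate to a walk of $m$-adjacent $K$-vertices from $u|K$ to $w|K$ with $K\ge t+\binom{l'+2}{2}$, contradicting Lemma~\ref{lem:walk}.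
\end{proof}

\section{The ideal and the linking property}\label{sec:ideal}

An edge between positive sets $A$ and $B$ will be built from left to right in Figure~\ref{fig:arrow}. A block must be complete before it can be coded, and after completing some blocks of $x$ we need the possible next blocks to form an $I$-positive set, so that Lemma~\ref{lem:stem} applies again. The iterated products of $I$ are defined to guarantee this.

For $N\subseteq\Sigma^K$ and $\vec x\in\Sigma^i$ with $i\le K$, let $N[\vec x\,]=\{\vec v\in\Sigma^{K-i}:\vec x\,^\frown\vec v\in N\}$. The set $\Sigma^0$ has one element, the empty sequence. Put $I^{(0)}=\{\emptyset\}$, and for $K\ge1$ and $N\subseteq\Sigma^K$ let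
\[
N\in I^{(K)}\iff\{z\in\Sigma:N[z]\notin I^{(K-1)}\}\in I .
\]
For $\vec x\in\Sigma^K$ we have $N[\vec x\,]\notin I^{(0)}$ if and only if $\vec x\in N$; in particular $I^{(1)}=I$. Each $I^{(K)}$ is a $\sigma$-ideal on $\Sigma^K$, by induction: it is closed under subsets because $I^{(K-1)}$ and $I$ are, and if $N=\bigcup_nN^n$ with $N^n\in I^{(K)}$, then $N[z]\notin I^{(K-1)}$ forces $N^n[z]\notin I^{(K-1)}$ for some $n$, so the set of such $z$ is covered by countably many members of $I$.

Let $\pi_K:D\to\Sigma^K$, $\pi_K(x)=x|K$, and
\[
J=\Bigl\{A\subseteq D: A\subseteq\bigcup_{K\ge1}\pi_K^{-1}(N_K)\text{ for some }N_K\in I^{(K)},\ K\ge1\Bigr\}.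
\]
This is a $\sigma$-ideal on $D$, since for countably many members we may take, for each $K$, the union of their sets $N_K$. As $A\subseteq\pi_K^{-1}(\pi_K(A))$,
\begin{equation}\label{eq:proj}
A\notin J\implies\pi_K(A)\notin I^{(K)}\text{ for every }K\ge1 .
\end{equation}

\begin{proposition}\label{prop:I}
$J$ satisfies \emph{(I)}, and $|D|=\kappa$.
\end{proposition}

\begin{proof}
Let $N_K\in I^{(K)}$ for $K\ge1$. We choose blocks $x_0,x_1,\dots$ of an $\omega$-vertex $x$ recursively so that $N_K[x|i]\in I^{(K-i)}$ for all $K\ge\max(i,1)$. This holds for $i=0$. Given $x|i$, the sets $\{z:N_K[(x|i)^\frown z]\notin I^{(K-i-1)}\}$ with $K\ge i+1$ are in $I$, and so is $\{z:z(0)\le\sup x_{i-1}\}$ if $i\ge1$. These are countably many members of $I$ and $\Sigma\notin I$, so some $x_i$ avoids them all. Then $x\in D$, and the case $i=K$ says $x|K\notin N_K$ for every $K$. Hence $D\notin J$.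

If $A\subseteq D$ and $|A|\le\mathfrak c$, then $\{x_0(0):x\in A\}$ is bounded in the regular cardinal $\kappa$, so $\pi_1(A)\in I$, and $A\in J$ by \eqref{eq:proj}. In particular $|D|>\mathfrak c$, while $|D|\le(\kappa^\omega)^\omega=\kappa$.
\end{proof}

\begin{proposition}\label{prop:L}
The graphs $G_m$ and the ideal $J$ satisfy \emph{(L)}.
\end{proposition}

\begin{proof}
Let $A,B\notin J$, $m\ge1$ and $K=m$. Call $\vec x\in\Sigma^i$, $i\le K$, \emph{$A$-good} if $\pi_K(A)[\vec x\,]\notin I^{(K-i)}$, and for $i<K$ let $A^*(\vec x)=\{z\in\Sigma:\vec x\,^\frown z\text{ is $A$-good}\}$. The empty sequence $\emptyset$ is $A$-good by \eqref{eq:proj}. If $\vec x$ is $A$-good of length $i<K$, then $A^*(\vec x)\notin I$ by the definition of $I^{(K-i)}$. An $A$-good sequence of length $K$ belongs to $\pi_K(A)$. Define $B$-good and $B^*$ in the same way.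

Choose an $m$-stem $p_0$ for $A^*(\emptyset)$, and $y_0\in B^*(\emptyset)$ with $y_0(0)>\max p_0$, which is possible since $\{z:z(0)\le\max p_0\}\in I$. Now let $0\le i\le K-2$, and suppose we have an $A$-good $(x_0,\dots,x_{i-1})$, an $m$-stem $p_i$ for $A^*(x_0,\dots,x_{i-1})$, and a $B$-good $(y_0,\dots,y_i)$. Choose in this order:
\begin{enumerate}
\item an $m$-stem $q_{i+1}$ for $B^*(y_0,\dots,y_i)$;
\item $\xi_i>\max p_i,\max q_{i+1}$ with $\operatorname{dec}(\xi_i)=(y_0,\dots,y_i)$, and $x_i\in A^*(x_0,\dots,x_{i-1})$ extending $p_i{}^\frown\xi_i$;
\item an $m$-stem $p_{i+1}$ for $A^*(x_0,\dots,x_i)$;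
\item $\eta_{i+1}>\max p_{i+1},\max q_{i+1}$ with $\operatorname{dec}(\eta_{i+1})=(x_0,\dots,x_i)$, and $y_{i+1}\in B^*(y_0,\dots,y_i)$ extending $q_{i+1}{}^\frown\eta_{i+1}$.
\end{enumerate}
The stems exist by Lemma~\ref{lem:stem}, the ordinals $\xi_i,\eta_{i+1}$ because the fibers of $\operatorname{dec}$ are unbounded, and the blocks by the defining property of stems. The hypotheses for $i+1$ then hold. At the end choose $x_{K-1}\in A^*(x_0,\dots,x_{K-2})$ extending $p_{K-1}$.

The sequences $(x_i)_{i<K}$ and $(y_i)_{i<K}$ are good of length $K$, so they equal $x|K$ and $y|K$ for some $x\in A$, $y\in B$; in particular they are $K$-vertices. Let $a_i$ be the length of $p_i$, let $b_0=0$, and let $b_i$ be the length of $q_i$ for $i\ge1$; all but $b_0$ are at least $m$. Then $x_i(a_i-1)=\max p_i$ for all $i<K$, $x_i(a_i)=\xi_i$ for $i\le K-2$, and $y_i(b_i-1)=\max q_i$, $y_i(b_i)=\eta_i$ for $i\ge1$. Condition (A1) reads $\max p_0<y_0(0)$ and $\max p_i<\eta_i$ for $i\geq 1$, condition (A2) reads $\max q_{i+1}<\xi_i$, and (A3), (A4) hold by the choice of $\xi_i$ and $\eta_i$. So $x|m\to_m y|m$ and $\{x,y\}\in G_m$.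
\end{proof}

Propositions~\ref{prop:S}, \ref{prop:I} and~\ref{prop:L} together give Proposition~\ref{prop:graphs}, and with it Theorems~\ref{thm:main} and~\ref{thm:more}. The answers to (a), (b) and (c) are all no.

\begin{remark}
Four properties of $\kappa=\mathfrak c^+$ were used. Uncountable cofinality keeps the supremum of a block below $\kappa$ and makes $I$ a $\sigma$-ideal. The equality $\kappa^\omega=\kappa$ gives $|D|\le\kappa$ and the map $\operatorname{dec}$, which requires that single ordinals can name elements of $\Sigma$. The bound $\kappa\le\mathfrak c^+$ allows the use of Lemma~\ref{lem:ulam}. Boundedness of subsets of cardinality at most $\mathfrak c$ puts such subsets of $D$ into $J$; for Theorem~\ref{thm:main} this is needed only for singletons, and in full it gives the cardinality statements of Theorem~\ref{thm:more}.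
\end{remark}

\begin{thebibliography}{9}

\bibitem{CMUC}
\emph{Commentationes Mathematicae Universitatis Carolinae},
\texttt{https://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119619/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 47-2006-4\_4.pdf}.

\bibitem{Eng}
Engelking, \emph{General Topology}.

\end{thebibliography}
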